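\title{Optimal potentials for the Dirac operator at the bottom of the gap}

\begin{abstract}
Among nonnegative potentials $V$ of given $L^p(\mathbb{R}^d)$ norm, consider those that pull an eigenvalue of the Dirac operator $D_m-V$ as far down into the gap $(-m,m)$ as possible. At a critical value $\nu_*$ of the norm the bottom $-m$ of the gap is reached. We prove that for $p>d$ every optimal potential at the critical value is a translate of $pb/(1+b^2|x|^2)$ with $b=2m/(p-d)$, we show that such potentials exist and compute $\nu_*$, and we determine the cases of equality in the associated spectral inequality. The proof confronts two inequalities for the Schur complement form at energy $-m$: it is nonnegative up to the critical norm, and a sum-of-squares identity for the nonlinear Dirac equation makes it nonpositive on one well-chosen test function.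
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Eigenvalues in the gap}

Let $d\ge1$ and $m>0$, and let $\alpha_1,\dots,\alpha_d,\beta$ be Hermitian $N\times N$ matrices with
\[
\alpha_j\alpha_k+\alpha_k\alpha_j=2\delta_{jk},\qquad \alpha_j\beta+\beta\alpha_j=0,\qquad \beta^2=1 .
\]
The free Dirac operator
\[
D_m=-i\sum_{k=1}^d\alpha_k\partial_k+m\beta
\]
is self-adjoint on $H^1(\mathbb{R}^d,\mathbb{C}^N)\subset L^2(\mathbb{R}^d,\mathbb{C}^N)$, with spectrum $(-\infty,-m]\cup[m,\infty)$. For a spinor $\Psi$, $|\Psi(x)|$ is the Euclidean norm in $\mathbb{C}^N$. For $0\le V\in L^p(\mathbb{R}^d)$ let $\lambda_D(V)$ be the lowest eigenvalue of $D_m-V$ in the gap $(-m,m)$, with $\lambda_D(V)=m$ if there is none, and put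
\[
\Lambda_D(\nu,p)=\inf\bigl\{\lambda_D(V):\ 0\le V\in L^p(\mathbb{R}^d),\ \|V\|_p=\nu\bigr\}.
\]
A potential that attains the infimum is called \emph{optimal}.

Formally, adding $\delta V$ to $V$ moves a simple eigenvalue with normalized eigenfunction $\Psi$ by $-\int\delta V\,|\Psi|^2$. Hence eigenvalues travel downward through the gap as $V$ grows, and $\Lambda_D(\nu,p)$ measures how deep a potential of size $\nu$ can pull them. The same formula predicts the shape of an optimal potential: stationarity under the constraint $\int V^p=\nu^p$ makes $V^{p-1}$ proportional to $|\Psi|^2$, and after rescaling $\Psi$ the eigenvalue equation becomes a nonlinear Dirac equation. We take the following facts as known; see \cite{OWR}.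
\begin{itemize}
\item[(F1)] For all $p\ge d\ge1$ there is $\nu_*=\nu_*(p,d)>0$, depending also on $m$, such that $\lambda_D(V)$ is well defined and lies in $(-m,m]$ whenever $\|V\|_p<\nu_*$, and $\Lambda_D(\nu,p)>-m$ for $\nu<\nu_*$.
\item[(F2)] The map $\nu\mapsto\Lambda_D(\nu,p)$ is continuous and decreasing from $[0,\nu_*)$ onto $(-m,m]$.
\item[(F3)] If $(p,d)\ne(1,1)$ and $0<\nu<\nu_*$, there are an optimal potential $V$ and an (unnormalized) eigenstate $\Psi$ with $V=|\Psi|^{2/(p-1)}$ and
\[
D_m\Psi-|\Psi|^{\frac2{p-1}}\Psi=\Lambda_D(\nu,p)\Psi,\qquad \int_{\mathbb{R}^d}|\Psi|^{\frac{2p}{p-1}}=\int_{\mathbb{R}^d}V^p=\nu^p .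
\]
\item[(F4)] If $d=1$ and $p>1$, the optimal potentials are explicit, and at $\nu=\nu_*$ they are, up to translations, of the form $A/(1+Bx^2)$ with $A,B>0$.
\end{itemize}
We apply (F1) and (F2) only to bounded $V$, for which $D_m-V$ is self-adjoint on $H^1$. From (F3) we use only that $\Psi$ is square integrable and satisfies the displayed equations, the first one in the sense of distributions. Fact (F4) is not used.

At $\nu=\nu_*$ the eigenvalue has reached the edge $-m$ of the lower continuum, and the definition of optimality is taken over from (F3).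

\begin{definition}\label{def:critical}
The \emph{critical equation} is
\begin{equation}\label{eq:crit}
D_m\Psi-|\Psi|^{\frac2{p-1}}\Psi=-m\Psi ,
\end{equation}
and a \emph{solution} is a $\Psi\in L^{2p/(p-1)}(\mathbb{R}^d,\mathbb{C}^N)$ that satisfies it in the sense of distributions. A \emph{critical optimal potential} is a function $V=|\Psi|^{2/(p-1)}$, where $\Psi\ne0$ is a solution with $\int|\Psi|^{2p/(p-1)}=\nu_*^p$, that is, $\|V\|_p=\nu_*$.
\end{definition}

The nonlinear term lies in $L^{2p/(p+1)}$, so \eqref{eq:crit} makes sense. A solution is not required to be square integrable: it is a threshold eigenstate or a resonance of $D_m-V$ at energy $-m$.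

The problem, posed as a conjecture in \cite{OWR}, is this. \emph{Let $d\ge2$ and $p>d$. Is every critical optimal potential, up to translations, of the Aubin--Talenti form $A/(1+B|x|^2)$ with $A,B>0$?} It is noted there that a positive answer would give an explicit formula for $\nu_*$, namely \eqref{eq:nustar} below with $m=1$. The dependence on $m$ is a matter of scaling: if $(D_m-V)\Psi=\lambda\Psi$, then $\Psi(sx)$ solves the same equation with $sm$, $sV(sx)$, $s\lambda$, and $\int(sV(sx))^p\,dx=s^{p-d}\int V^p$, so $\nu_*^p$ is proportional to $m^{p-d}$. The guess is suggested by (F4), and we shall see in Section~\ref{sec:explicit} that the simplest ansatz for \eqref{eq:crit} produces exactly this form in every dimension. The issue is uniqueness: \eqref{eq:crit} is a first-order system for a $\mathbb{C}^N$-valued function, and a solution comes with neither a sign nor a symmetry.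

\subsection{Upper and lower components}

For $\xi\in\mathbb{R}^d$ write $\alpha\cdot\xi=\sum_j\xi_j\alpha_j$, so that $(\alpha\cdot\xi)^2=|\xi|^2$, and let $D_0=-i\,\alpha\cdot\nabla$ be the massless operator. Let $P_\pm=\frac12(1\pm\beta)$ be the orthogonal projections onto $E_\pm=\{z\in\mathbb{C}^N:\beta z=\pm z\}$. Each $\alpha_j$ is invertible and anticommutes with $\beta$, so it exchanges $E_+$ and $E_-$; in particular both spaces are nonzero. For a spinor $\Psi$ write $\Phi=P_+\Psi$ and $X=P_-\Psi$. Projecting $(D_m-V-\lambda)\Psi=0$ onto $E_-$ and $E_+$ gives the equivalent system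
\begin{equation}\label{eq:split}
D_0\Phi=(m+\lambda+V)X,\qquad D_0X=(V-m+\lambda)\Phi .
\end{equation}
If $\lambda>-m$ and $V\ge0$, the first equation can be solved for $X$, and the second becomes the Euler--Lagrange equation of the quadratic form
\begin{equation}\label{eq:schur}
\varphi\mapsto\int\frac{|D_0\varphi|^2}{m+\lambda+V}+\int(m-\lambda-V)|\varphi|^2
\end{equation}
on $E_+$-valued functions, the Schur complement of the block operator $D_m-V-\lambda$. At $\lambda=-m$ the system \eqref{eq:split} is the critical equation,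
\begin{equation}\label{eq:system}
D_0\Phi=VX,\qquad D_0X=(V-2m)\Phi,\qquad V=|\Psi|^{\frac2{p-1}},
\end{equation}
and the form \eqref{eq:schur} becomes, for $0\le V\in L^p$ and $\varphi\in H^1(\mathbb{R}^d,E_+)$,
\begin{equation}\label{eq:Q}
Q(V,\varphi)=\int\frac{|D_0\varphi|^2}{V}+2m\int|\varphi|^2-\int V|\varphi|^2\ \in(-\infty,+\infty],
\end{equation}
with the conventions $0/0=0$ and $c/0=+\infty$ for $c>0$. The last integral is finite by H\"older's inequality, because $H^1\subset L^{2p/(p-1)}$ for $p>d$.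

\subsection{Results}

From now on $p>d\ge1$, and
\begin{equation}\label{eq:bU}
b=\frac{2m}{p-d},\qquad U_y(x)=\frac{pb}{1+b^2|x-y|^2}\quad(y\in\mathbb{R}^d).
\end{equation}

\begin{theorem}\label{thm:A}
Let $p>d\ge1$. Every critical optimal potential is $V=U_y$ for some $y\in\mathbb{R}^d$. The corresponding solutions $\Psi$ of \eqref{eq:crit} are exactly the spinors
\begin{equation}\label{eq:explicit}
\Psi=U_y^{p/2}\bigl(1+ib\,\alpha\cdot(x-y)\bigr)\varphi_0,\qquad \beta\varphi_0=\varphi_0,\quad |\varphi_0|^2=\frac1{pb}.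
\end{equation}
\end{theorem}

For $d\ge2$ this proves the conjecture, with $A=pb$ and $B=b^2$.

\begin{theorem}\label{thm:B}
Let $p>d\ge1$.
\begin{itemize}
\item[(a)] Every solution $\Psi\ne0$ of \eqref{eq:crit} satisfies $\int|\Psi|^{2p/(p-1)}\ge\nu_*^p$, with equality if and only if $\Psi$ is of the form \eqref{eq:explicit}.
\item[(b)] Critical optimal potentials exist, and
\begin{equation}\label{eq:nustar}
\nu_*(p,d)^p=p^p\,\pi^{d/2}\Bigl(\frac{2m}{p-d}\Bigr)^{p-d}\,\frac{\Gamma(p-\frac d2)}{\Gamma(p)} .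
\end{equation}
\item[(c)] If $0\le V\in L^p$ and $\|V\|_p\le\nu_*$, then $Q(V,\varphi)\ge0$ for all $\varphi\in H^1(\mathbb{R}^d,E_+)$. If $\varphi\ne0$, equality holds if and only if $V=U_y$ and $\varphi=U_y^{p/2}\varphi_0$ for some $y\in\mathbb{R}^d$ and some constant $0\ne\varphi_0\in E_+$.
\end{itemize}
\end{theorem}

For example, $\nu_*^2=4\pi m$ for $(p,d)=(2,1)$ and $\nu_*^3=27\pi m$ for $(p,d)=(3,2)$.

\subsection{The method}

Two inequalities for $Q$ are played against each other. The first is spectral: by (F1) and (F2) no eigenvalue comes near $-m$ below the critical norm, and this implies $Q(V,\cdot)\ge0$ for $\|V\|_p\le\nu_*$ (Section~\ref{sec:spectral}). To exploit it for the potential $V$ of a solution $\Psi$ we need a test function. The obvious one, $\varphi=\Phi$, carries no information: we shall see that $Q(V,\Phi)=0$ for every solution. In \eqref{eq:explicit}, however, $\Phi$ is $V^{p/2}$ times a constant spinor, and this suggests testing with $V^{p/2}e$, $e\in E_+$, for an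 arbitrary solution. The second inequality says that $Q(V,V^{p/2}e)\le0$ for every solution: this number is minus the integral of a sum of squares that measure how far $\Psi$ is from \eqref{eq:explicit} (Section~\ref{sec:squares}). At the critical norm both inequalities hold, the squares vanish, and the resulting first-order system can be integrated.

Section~\ref{sec:model} runs this argument by hand for $d=1$, $p=2$. Section~\ref{sec:regularity} supplies the regularity and the integral identities needed in general. Section~\ref{sec:main} proves Theorem~\ref{thm:A} and parts (a), (b) of Theorem~\ref{thm:B}, and Section~\ref{sec:equality} treats equality in part (c).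

\section{Conventions and the explicit solutions}\label{sec:explicit}

Integrals are over $\mathbb{R}^d$ unless indicated. We use the real inner product $(u,v)=\operatorname{Re}\langle u,v\rangle$ on $\mathbb{C}^N$. For it $\alpha_j$ is symmetric, multiplication by $i$ and $-i\alpha_j$ are skew, $E_+\perp E_-$, and $|(\alpha\cdot\xi)z|=|\xi||z|$. Consequently $\int(D_0u,v)=\int(u,D_0v)$ for $u,v\in H^1$. On the Fourier side $D_0$ is multiplication by $\alpha\cdot\xi$, so Plancherel's theorem gives: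
\begin{equation}\label{eq:plancherel}
\text{if } u,\,D_0u\in L^2, \text{ then } u\in H^1;\qquad \|D_0u\|_2=\|\nabla u\|_2\quad (u\in H^1).
\end{equation}
We recall the Sobolev embeddings. On $\mathbb{R}^d$, $H^1\subset L^s$ for $2\le s\le\frac{2d}{d-2}$ if $d\ge3$ and for $2\le s<\infty$ if $d\le2$. On a ball, $W^{1,r}\subset L^{s}$ with $\frac1s=\frac1r-\frac1d$ if $r<d$; $W^{1,d}\subset L^s$ for all $s<\infty$; $W^{1,r}\subset L^\infty$ and $W^{2,r}\subset C^1$, with bounds on the norms, if $r>d$; and $H^1\subset L^2$ is compact (Rellich).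

Put
\[
a=\frac p{p-1},\qquad q=2a=\frac{2p}{p-1}.
\]
For a solution $\Psi$ let $\rho=|\Psi|$, $V=\rho^{2/(p-1)}$ and $I=\int V^p$. The exponents are linked by
\begin{equation}\label{eq:exponents}
\rho^2=V^{p-1},\qquad V\rho^2=V^p=\rho^q,\qquad \rho^{2a-2}=V,\qquad \rho^a=V^{p/2}.
\end{equation}

The simplest way to solve \eqref{eq:system} is to take $\Phi=u\,e$ with a radial scalar function $u$ and a fixed $e\in E_+$. Then $D_0\Phi$ points in the direction $i(\alpha\cdot x)e$, so $X$ must do so as well, and the simplest choice is $X=isu\,(\alpha\cdot x)e$ with a constant $s>0$. This ansatz leaves no freedom.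

\begin{proposition}\label{prop:explicit}
Every $\Psi$ of the form \eqref{eq:explicit} lies in $L^q$, satisfies $|\Psi|^{2/(p-1)}=U_y$, and solves \eqref{eq:crit}.
\end{proposition}

\begin{proof}
Take $y=0$ and, for the moment, treat $V$ and $s>0$ as unknowns. With $\Phi=ue$ and $X=isu(\alpha\cdot x)e$ we have
\[
D_0\Phi=-i(\alpha\cdot\nabla u)e,\qquad D_0X=s\bigl[(\alpha\cdot\nabla u)(\alpha\cdot x)+du\bigr]e .
\]
The equation $D_0\Phi=VX$ holds if $\nabla u=-sVu\,x$. Then $D_0X=(sd-s^2|x|^2V)\Phi$, and $D_0X=(V-2m)\Phi$ holds if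
\[
V=\frac{\kappa}{1+s^2|x|^2},\qquad \kappa=2m+sd .
\]
For this $V$ the function $u=(1+s^2|x|^2)^{-\kappa/(2s)}$ satisfies $\nabla u=-sVu\,x$. So for every $s>0$ the two linear equations in \eqref{eq:system} hold. Since $e\in E_+$ and $(\alpha\cdot x)e\in E_-$,
\[
|\Psi|^2=u^2(1+s^2|x|^2)|e|^2=(1+s^2|x|^2)^{1-\kappa/s}|e|^2 ,
\]
and this equals $V^{p-1}=\kappa^{p-1}(1+s^2|x|^2)^{1-p}$ if and only if $\kappa=ps$ and $|e|^2=\kappa^{p-1}$. The first condition is $s=b$. Then $V=U_0$, $V^{p/2}=(pb)^{p/2}u$, and $\varphi_0=(pb)^{-p/2}e$ runs through all elements of $E_+$ with $|\varphi_0|^2=1/(pb)$. Finally $\int|\Psi|^q=\int U_0^p<\infty$ because $2p>d$.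
\end{proof}

The proof shows where $b$ comes from, and we record the relation that defines it:
\begin{equation}\label{eq:pb}
2m+bd=pb .
\end{equation}
It has a positive solution $b$ only for $p>d$.

\begin{remark}\label{rem:L2}
For \eqref{eq:explicit}, $|\Psi|^2=U_y^{p-1}$ decays like $|x|^{-2(p-1)}$, so $\Psi\in L^2$ if and only if $2(p-1)>d$. This holds for all $p>d\ge2$ and fails for $d=1$, $p\le\frac32$. The upper component $\Phi$ is always in $L^2$. Accordingly, Section~\ref{sec:regularity} proves $\Phi\in L^2$ for every solution and never uses $X\in L^2$.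
\end{remark}

\section{A model case: $d=1$, $p=2$}\label{sec:model}

Take $N=2$, $\beta=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$, $\alpha_1=\left(\begin{smallmatrix}0&-i\\ i&0\end{smallmatrix}\right)$. Then $D_0(f,g)=(-g',f')$, $b=2m$, and for real $\Psi=(f,g)$ the system \eqref{eq:system} reads
\begin{equation}\label{eq:ode}
f'=Vg,\qquad g'=(2m-V)f,\qquad V=f^2+g^2 .
\end{equation}
Let $(f,g)\ne0$ be a $C^1$ solution in $L^4(\mathbb{R})$ that tends to $0$ at $\pm\infty$. By uniqueness for \eqref{eq:ode}, $V>0$ everywhere. Three derivatives follow from \eqref{eq:ode}: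
\[
V'=4mfg,\qquad (fg)'=Vg^2+(2m-V)f^2,\qquad (V^2-4mf^2)'=8mVfg-8mfVg=0 .
\]
The third gives $V^2=4mf^2$, hence $f\in L^2$ and $\int f^2=I/(4m)$ with $I=\int V^2$. The second integrates to $\int Vf^2-\int Vg^2=2m\int f^2=I/2$, and since $\int Vf^2+\int Vg^2=I$ we get $\int Vf^2=3I/4$.

For the explicit solution, $f/V$ is a constant $c$ and $g/V=-2mc\,(x-y)$. The quantities that vanish for it are therefore
\[
S=V\Bigl(\frac fV\Bigr)'=f'-\frac{V'}Vf,\qquad T=V\Bigl[\Bigl(\frac gV\Bigr)'+2m\frac fV\Bigr]=g'-\frac{V'}Vg+2mf .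
\]
We expand the squares for the given solution:
\[
S^2+T^2=f'^2+g'^2-2\frac{V'}V(ff'+gg')+\frac{V'^2}{V}+4mfg'-\frac{V'}{V}\,4mfg+4m^2f^2 .
\]
Here $ff'+gg'=V'/2$, so the second and third groups cancel; $4mfg=V'$; and \eqref{eq:ode} gives $f'^2+g'^2=V^3-4mVf^2+4m^2f^2$ and $4mfg'=8m^2f^2-4mVf^2$. Thus
\[
S^2+T^2=V^3-\frac{V'^2}V-8mVf^2+16m^2f^2 .
\]
All terms are integrable ($V$ is bounded and $V'^2/V\le16m^2f^2$), the last two integrate to $-6mI+4mI$, and $V\in H^1$ since $|V'|\le2mV$. With $e=(1,0)$ we obtain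
\[
\int(S^2+T^2)=\int V^3-\int\frac{V'^2}V-2mI=-Q(V,Ve).
\]
If $\|V\|_2\le\nu_*$, the spectral inequality $Q(V,Ve)\ge0$ forces $S=T=0$. Then $f=cV$ with $c\neq0$, $g/V=-2mc(x-y)$ for some $y$, and $1/V=(f^2+g^2)/V^2=c^2(1+4m^2(x-y)^2)$. Finally $V^2=4mf^2$ gives $c^2=1/(4m)$, so $V=U_y$.

In one dimension this is a detour, since the conservation law $V^2=4mf^2$ already gives $V'^2=4mV^3-V^4$. The point is that the identity for $Q$ used this law only after integration, and in integrated form it survives in all dimensions, as the Pohozaev-type identity \eqref{eq:poho}. A second difference appears for $d\ge2$: the equation determines $D_0\Psi$ but not $\nabla\Psi$, so $|\nabla\Psi|^2$ is known only after integration, through \eqref{eq:plancherel}, and a cross term that was a multiple of $V'^2/V$ above has to be removed by a suitable combination of squares.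

\section{The Schur form is nonnegative up to the critical norm}\label{sec:spectral}

\begin{proposition}\label{prop:spectral}
Let $0\le V\in L^p$ and $\|V\|_p\le\nu_*$. Then $Q(V,\varphi)\ge0$ for all $\varphi\in H^1(\mathbb{R}^d,E_+)$.
\end{proposition}

The facts (F1) and (F2) say that $\lambda$ slightly above $-m$ is not in the spectrum of $D_m-V$. This means that $0$ is not in the spectrum of the operator defined by \eqref{eq:schur}, which does not yet give a sign. The sign comes from switching the potential on: the form is positive for $V=0$, its lower bound moves continuously along $tV$, $0\le t\le1$, and it cannot cross $0$. Monotonicity in (F2) is what keeps one and the same $\lambda$ out of the spectrum for all $t$.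

We use three textbook facts. A real number $\lambda$ belongs to the spectrum $\sigma(A)$ of a self-adjoint operator $A$ if and only if there are $u_n$ in its domain with $\|u_n\|\ge1$ and $(A-\lambda)u_n\to0$. A bounded symmetric perturbation that is compact from the domain of $A$, with the graph norm, to the Hilbert space does not change the essential spectrum (Weyl), and the rest of the spectrum consists of eigenvalues. A densely defined, closed, lower bounded form $\mathfrak q$ defines a self-adjoint operator $S$ such that $\mathfrak q(\theta,\varphi)=\langle\theta,S\varphi\rangle$ for $\varphi$ in the domain of $S$ and $\theta$ in the form domain, and $\inf\sigma(S)=\inf\{\mathfrak q(\varphi):\|\varphi\|=1\}$.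

\begin{proof}
\emph{Step 1: $V\in L^p\cap L^\infty$ and $\|V\|_p<\nu_*$.} For $V=0$ the claim is evident from \eqref{eq:Q}. Let $V\ne0$, $M=\|V\|_\infty$, and $\Lambda=\Lambda_D(\|V\|_p,p)$, so $-m<\Lambda\le m$ by (F1).

\emph{A spectral gap uniform in $t$.} Multiplication by $V$ is compact from $H^1$ to $L^2$. Indeed, fix $r>\max(p,2)$. Then $V\in L^r$, and $H^1\subset L^{2r/(r-2)}$ because $r>d$, so
\[
\|V\mathbf 1_{|x|>R}\,u\|_2\le\|V\mathbf 1_{|x|>R}\|_r\,\|u\|_{2r/(r-2)}\to0\qquad(R\to\infty)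
\]
uniformly on the unit ball of $H^1$, while $V\mathbf 1_{|x|\le R}$ is compact by Rellich's theorem and the boundedness of $V$. Hence for $t\in[0,1]$ the spectrum of $D_m-tV$ in $(-m,m)$ consists of eigenvalues. By the definition of $\Lambda_D$ and by (F2), $\lambda_D(tV)\ge\Lambda_D(t\|V\|_p,p)\ge\Lambda$. Therefore
\begin{equation}\label{eq:gap}
\sigma(D_m-tV)\cap(-m,\Lambda)=\emptyset\qquad\text{for all }t\in[0,1].
\end{equation}

\emph{The reduced forms.} Fix $\lambda\in(-m,\Lambda)$ and let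
\[
\mathfrak q_t(\varphi)=\int\frac{|D_0\varphi|^2}{m+\lambda+tV}+\int(m-\lambda-tV)|\varphi|^2,\qquad\varphi\in H^1(\mathbb{R}^d,E_+).
\]
Since $m+\lambda\le m+\lambda+tV\le2m+M$ and $\|D_0\varphi\|_2=\|\nabla\varphi\|_2$, there are $c_0,C_0>0$, independent of $t$, with
\begin{equation}\label{eq:coercive}
c_0\|\varphi\|_{H^1}^2-C_0\|\varphi\|_2^2\le\mathfrak q_t(\varphi)\le C_0\|\varphi\|_{H^1}^2 .
\end{equation}
So $\mathfrak q_t$ is closed and bounded below. Let $S_t$ be its operator in $L^2(\mathbb{R}^d,E_+)$ and $\ell(t)=\inf\sigma(S_t)$.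

\emph{$\ell$ is continuous.} From $\bigl|\frac1{m+\lambda+tV}-\frac1{m+\lambda+sV}\bigr|\le\frac{M|t-s|}{(m+\lambda)^2}$ and \eqref{eq:coercive},
\[
\mathfrak q_t(\varphi)-\mathfrak q_s(\varphi)\le C|t-s|\,\|\varphi\|_{H^1}^2\le C'|t-s|\bigl(\mathfrak q_s(\varphi)+C_0\|\varphi\|_2^2\bigr).
\]
Taking the infimum over $\|\varphi\|_2=1$ gives $\ell(t)-\ell(s)\le C'|t-s|(\ell(s)+C_0)$ for all $s,t\in[0,1]$. By \eqref{eq:coercive}, $-C_0\le\ell\le C_0\|\varphi_1\|_{H^1}^2$ for any fixed $\varphi_1$ with $\|\varphi_1\|_2=1$. Hence $\ell$ is Lipschitz.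

\emph{$\ell$ does not vanish.} Suppose $\ell(t)=0$. Then $0\in\sigma(S_t)$, so there are $\varphi_n$ in the domain of $S_t$ with $\|\varphi_n\|_2\ge1$ and $f_n=S_t\varphi_n\to0$ in $L^2$. We rebuild the lower component: let $X_n=(m+\lambda+tV)^{-1}D_0\varphi_n\in L^2(\mathbb{R}^d,E_-)$. By the definition of $S_t$,
\[
\int\langle D_0\theta,X_n\rangle+\int(m-\lambda-tV)\langle\theta,\varphi_n\rangle=\int\langle\theta,f_n\rangle\qquad\text{for }\theta\in C_c^\infty(\mathbb{R}^d,E_+),
\]
and for $E_-$-valued $\theta$ all three integrands vanish. Thus $D_0X_n=f_n-(m-\lambda-tV)\varphi_n\in L^2$, so $X_n\in H^1$ by \eqref{eq:plancherel}, and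
\[
(D_m-tV-\lambda)(\varphi_n+X_n)=\bigl[D_0X_n+(m-\lambda-tV)\varphi_n\bigr]+\bigl[D_0\varphi_n-(m+\lambda+tV)X_n\bigr]=f_n\to0,
\]
while $\|\varphi_n+X_n\|_2\ge1$. So $\lambda\in\sigma(D_m-tV)$, against \eqref{eq:gap}.

Since $\ell(0)\ge m-\lambda>0$, we conclude $\ell(1)>0$, and
\[
\int\frac{|D_0\varphi|^2}V+\int(m-\lambda-V)|\varphi|^2\ge\mathfrak q_1(\varphi)\ge0 .
\]
Letting $\lambda\downarrow-m$ gives $Q(V,\varphi)\ge0$.

\emph{Step 2: general $V$.} We may assume $\int|D_0\varphi|^2/V<\infty$, so $D_0\varphi=0$ a.e.\ on $\{V=0\}$. Let $V_n=\min(V,n)$ and $0<t<1$. Step~1 applies to $tV_n$, and $1/V_n\le1/V+1/n$ on $\{V>0\}$, so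
\[
0\le\frac1t\int\frac{|D_0\varphi|^2}V+\frac1{tn}\int|D_0\varphi|^2+2m\int|\varphi|^2-t\int V_n|\varphi|^2 .
\]
Let $n\to\infty$ (monotone convergence in the last term) and then $t\to1$.
\end{proof}

\section{Regularity and integral identities}\label{sec:regularity}

A solution is a priori only in $L^q$. The pointwise computation of Section~\ref{sec:squares} needs $\Psi\in C^1$, and its integration needs the analogues of the three identities of Section~\ref{sec:model}.

\begin{lemma}[Local elliptic estimate]\label{lem:elliptic}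
Let $1<r<\infty$ and let $B'\subset B$ be concentric open balls, $B'$ of smaller radius. If $u,D_0u\in L^r(B)$, then $u\in W^{1,r}(B')$ and
\[
\|u\|_{W^{1,r}(B')}\le C\bigl(\|u\|_{L^r(B)}+\|D_0u\|_{L^r(B)}\bigr),
\]
where $C$ depends only on $r,d,N$ and the two radii.
\end{lemma}

\begin{proof}
Let $\zeta\in C_c^\infty(B)$ equal $1$ on $B'$ and let $w=\zeta u$, so $D_0w=\zeta D_0u-i(\alpha\cdot\nabla\zeta)u\in L^r(\mathbb{R}^d)$. Let $w_\epsilon\in C_c^\infty$ be mollifications of $w$; then $\|D_0w_\epsilon\|_r\le\|D_0w\|_r$. Since $(\alpha\cdot\xi)^2=|\xi|^2$, the function $\partial_jw_\epsilon$ arises from $D_0w_\epsilon$ by the Fourier multiplier $i\sum_k\alpha_k\,\xi_j\xi_k/|\xi|^2$. The multipliers $\xi_j\xi_k/|\xi|^2$ are, up to sign, products of two Riesz transforms, which are bounded on $L^r$ by the Calder\'on--Zygmund theorem. So $\|\partial_jw_\epsilon\|_r\le C\|D_0w\|_r$, and weak compactness in $L^r$ gives the same bound for $\partial_jw$.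
\end{proof}

The next lemma allows a general energy $\lambda$, with uniform bounds, because the existence proof in Section~\ref{sec:main} approaches $-m$ from inside the gap.

\begin{lemma}\label{lem:regularity}
Let $\lambda\in[-m,m]$ and let $\Psi\in L^q$ with $\|\Psi\|_q\le K$ solve $D_m\Psi-|\Psi|^{2/(p-1)}\Psi=\lambda\Psi$ in distributions. Then $\Psi\in C^1\cap W^{2,r}_{\mathrm{loc}}$ for all $r<\infty$, and $\|\Psi\|_{C^1(\mathbb{R}^d)}\le C(p,d,N,m,K)$.
\end{lemma}

\begin{proof}
The equation reads $D_0\Psi=g$ with $g=F(\Psi)+(\lambda-m\beta)\Psi$ and $F(z)=|z|^{2/(p-1)}z$.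

\emph{Boundedness.} Suppose $\Psi\in L^s$ on a ball, $q\le s<\infty$, and put $r=s\frac{p-1}{p+1}$. Then $1<\frac{2p}{p+1}\le r<s$, $F(\Psi)\in L^r$ because $|F(z)|=|z|^{(p+1)/(p-1)}$, and $\Psi\in L^s\subset L^r$ on the ball. By Lemma~\ref{lem:elliptic}, $\Psi\in W^{1,r}$ on a smaller concentric ball. If $r<d$, then $\Psi\in L^{s'}$ there, with
\[
\frac1{s'}=\frac1r-\frac1d=\frac1s+\frac2{(p-1)s}-\frac1d\le\frac1s-\Bigl(\frac1d-\frac1p\Bigr),
\]
because $s\ge q$ means $\frac2{(p-1)s}\le\frac1p$. The gain $\frac1d-\frac1p$ is positive precisely because $p>d$. Starting from $s=q$, the case $r<d$ can therefore occur only a number of times bounded in terms of $p$ and $d$, and we reach $r\ge d$. Then $\Psi\in W^{1,d}\subset L^s$ for all $s<\infty$, and one more step with $s\frac{p-1}{p+1}>d$ shows that $\Psi$ is bounded on a smaller ball. Starting from balls of a fixed radius, all constants depend only on $p,d,N,m,K$ and not on the center, so $\|\Psi\|_\infty\le C$.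

\emph{Derivatives.} Now $g\in L^\infty$, so Lemma~\ref{lem:elliptic} bounds $\Psi$ in $W^{1,r}$ on unit balls, uniformly in the center, for every $r<\infty$. The map $F$ is $C^1$ on $\mathbb{C}^N=\mathbb{R}^{2N}$: with $\gamma=\frac2{p-1}$, its derivative $h\mapsto|z|^\gamma h+\gamma|z|^{\gamma-2}(z,h)z$ has norm at most $(1+\gamma)|z|^\gamma$ and extends continuously by $0$ to $z=0$. By the chain rule $g$ is bounded in $W^{1,r}$ on unit balls. Lemma~\ref{lem:elliptic} applied to $\partial_j\Psi$, which solves $D_0\partial_j\Psi=\partial_jg$, gives uniform $W^{2,r}$ bounds on smaller balls, and $r>d$ gives the $C^1$ bound.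
\end{proof}

For the rest of this section and in Section~\ref{sec:squares}, $\Psi\ne0$ is a solution of \eqref{eq:crit}; thus $\Psi\in C^1$, and $\Psi$ and $V$ are bounded. Fix $\zeta\in C_c^\infty(B_2)$ with $0\le\zeta\le1$ and $\zeta=1$ on $B_1$, where $B_R$ is the ball of radius $R$ about $0$, and let $\zeta_R=\zeta(\cdot/R)$. As $\frac12-\frac1q=\frac1{2p}$, H\"older's inequality gives
\begin{equation}\label{eq:cutoff}
\|\Psi\|_{L^2(B_{2R})}\le CR^{\frac d{2p}},\qquad \varepsilon_R:=\int|\nabla\zeta_R|^2\rho^2\le CR^{-2+\frac dp}\to0\quad(R\to\infty).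
\end{equation}
So $\Psi$ may fail to be in $L^2$, but its local $L^2$ norm grows too slowly to compete with one derivative of the cutoff.

\begin{lemma}\label{lem:identities}
We have $\Phi\in L^2$, $\nabla\Psi\in L^2$, $V^2\rho^2\in L^1$, and
\begin{align}
\int|\nabla\Psi|^2&=\int V^2\rho^2-4m\int V|\Phi|^2+4m^2\int|\Phi|^2,\label{eq:grad}\\
2m\int|\Phi|^2&=\int V|\Phi|^2-\int V|X|^2=2\int V|\Phi|^2-I,\label{eq:nehari}\\
2m\int|\Phi|^2&=\frac{p-d}p\,I.\label{eq:poho}
\end{align}
\end{lemma}

Since $|D_0\Phi|^2/V=V|X|^2$, identity \eqref{eq:nehari} says $Q(V,\Phi)=0$.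

\begin{proof}
First, $V^2\rho^2\le\|V\|_\infty V^p\in L^1$.

\emph{Proof of \eqref{eq:nehari}.} Pair $D_0X+2m\Phi=V\Phi$ with $\zeta_R^2\Phi$, move $D_0$ to the other factor, and use $D_0(\zeta_R^2\Phi)=\zeta_R^2VX-2i\zeta_R(\alpha\cdot\nabla\zeta_R)\Phi$:
\begin{equation}\label{eq:local}
2m\int\zeta_R^2|\Phi|^2=\int\zeta_R^2V|\Phi|^2-\int\zeta_R^2V|X|^2+e_R,\qquad|e_R|\le2\int\zeta_R|\nabla\zeta_R||\Phi||X| .
\end{equation}
The bound $|e_R|\le m\int\zeta_R^2|\Phi|^2+\varepsilon_R/m$ gives $m\int\zeta_R^2|\Phi|^2\le I+\varepsilon_R/m$, so $\Phi\in L^2$; this is where $m>0$ enters. Then $|e_R|\le2\|\Phi\|_2\,\varepsilon_R^{1/2}\to0$, and \eqref{eq:local} yields the first equality. The second follows from $I=\int V|\Phi|^2+\int V|X|^2$.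

\emph{Proof of \eqref{eq:grad}.} Now $D_0\Psi=V\Psi-2m\Phi\in L^2$. By \eqref{eq:plancherel}, $\|\nabla(\zeta_R\Psi)\|_2=\|D_0(\zeta_R\Psi)\|_2$, and the terms in which the derivative falls on $\zeta_R$ have norm $\varepsilon_R^{1/2}$ on either side. Hence $\bigl|\,\|\zeta_R\nabla\Psi\|_2-\|\zeta_RD_0\Psi\|_2\bigr|\le2\varepsilon_R^{1/2}$. Fatou's lemma gives $\nabla\Psi\in L^2$, and dominated convergence gives
\[
\|\nabla\Psi\|_2^2=\|D_0\Psi\|_2^2=\int V^2|X|^2+\int(V-2m)^2|\Phi|^2 ,
\]
which expands to \eqref{eq:grad}.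

\emph{Proof of \eqref{eq:poho}.} Let $\tau_{kj}=(\Psi,-i\alpha_k\partial_j\Psi)\in W^{1,1}_{\mathrm{loc}}$. Since $-i\alpha_k$ is skew, a.e.
\[
\sum_k\partial_k\tau_{kj}=-(D_0\Psi,\partial_j\Psi)+(\Psi,\partial_jD_0\Psi).
\]
Insert $D_0\Psi=V\Psi-2m\Phi$. The mass terms cancel because $(\Phi,\partial_j\Psi)=(\Phi,\partial_j\Phi)=(\Psi,\partial_j\Phi)$, and there remains $(\Psi,\partial_j(V\Psi))-V(\Psi,\partial_j\Psi)$. Where $\rho>0$ this is $\rho^2\partial_jV=V^{p-1}\partial_jV$. Where $\rho=0$ it vanishes, since $V\Psi=F(\Psi)$ is $C^1$, and so does the gradient of the $C^1$ function $V^p=\rho^q$, $q>2$. Thus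
\[
\sum_k\partial_k\tau_{kj}=\frac1p\,\partial_j(V^p),\qquad\sum_k\tau_{kk}=(\Psi,D_0\Psi)=V^p-2m|\Phi|^2 .
\]
For $d=1$ these two relations say that $(1-\frac1p)V^p-2m|\Phi|^2$ is constant, the conservation law of Section~\ref{sec:model}. In general, multiply the first by $x_j\zeta_R$, sum over $j$, and integrate by parts:
\begin{equation}\label{eq:virial}
\int\zeta_R\,(V^p-2m|\Phi|^2)+\sum_{k,j}\int\tau_{kj}\,x_j\,\partial_k\zeta_R=\frac1p\int V^p\,(d\,\zeta_R+x\cdot\nabla\zeta_R).
\end{equation}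
We have $|x||\nabla\zeta_R|\le C\mathbf 1_{R\le|x|\le2R}$, so the term with $x\cdot\nabla\zeta_R$ tends to $0$. The same argument would dispose of the second integral if $\tau_{kj}$ were integrable, but $\tau_{kj}$ contains $X$ undifferentiated. We move the derivative onto $X$: as $\alpha_k$ exchanges $E_\pm$,
\[
\tau_{kj}=(\Phi,-i\alpha_k\partial_jX)+(X,-i\alpha_k\partial_j\Phi)=(\Phi,-i\alpha_k\partial_jX)-(\partial_jX,-i\alpha_k\Phi)+\partial_j(X,-i\alpha_k\Phi).
\]
The first two terms on the right are in $L^1$ and contribute $o(1)$. In the last one we integrate by parts; since $|\partial_j(x_j\partial_k\zeta_R)|\le C/R$, its contribution is at most $CR^{-1}\|\Phi\|_2\|X\|_{L^2(B_{2R})}\le CR^{-1+d/(2p)}\to0$ by \eqref{eq:cutoff}. So \eqref{eq:virial} tends to $I-2m\int|\Phi|^2=\frac dpI$.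
\end{proof}

\begin{remark}
Identity \eqref{eq:poho} shows that the hypothesis $p>d$ is not technical. If $p\le d$ and $\Psi$ satisfies both \eqref{eq:system} and \eqref{eq:poho}, then $\Phi=0$, hence $VX=D_0\Phi=0$ and $\Psi=0$.
\end{remark}

\section{A sum of squares}\label{sec:squares}

Let $\Omega=\{\rho>0\}$, an open set on which $\rho$ is $C^1$, and let $\xi=\nabla\rho/\rho$ on $\Omega$. For the spinors \eqref{eq:explicit}, $\rho^a=V^{p/2}$ shows that $\rho^{-a}\Phi=\varphi_0$ is constant and $\partial_j(\rho^{-a}X)=ib\,\alpha_j\varphi_0$. The defects of a general solution are therefore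
\begin{align*}
S_j&=\rho^a\,\partial_j(\rho^{-a}\Phi)=\partial_j\Phi-a\xi_j\Phi,\\
T_j&=\rho^a\,\partial_j(\rho^{-a}X)-ib\,\alpha_j\Phi=\partial_jX-a\xi_jX-ib\,\alpha_j\Phi ,
\end{align*}
which reduce to $S$ and $T$ of Section~\ref{sec:model} in the model case. Two quadratic quantities are available: the full squares $|S|^2=\sum_j|S_j|^2$, $|T|^2=\sum_j|T_j|^2$, and the squares of the contractions $\alpha\cdot S=\sum_j\alpha_jS_j$, $\alpha\cdot T=\sum_j\alpha_jT_j$, which the equation computes. Both contain a cross term $Z$ without a sign, about which Lemma~\ref{lem:identities} says nothing. It will appear with coefficients $2ab$ and $2apb$, so exactly one combination is free of it: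
\begin{equation}\label{eq:defect}
\mathcal D=|S|^2+|T|^2-\frac1p\bigl(|\alpha\cdot S|^2+|\alpha\cdot T|^2\bigr).
\end{equation}
By the Cauchy--Schwarz inequality, $|\alpha\cdot S|^2\le(\sum_j|S_j|)^2\le d|S|^2$, and the same holds for $T$. Hence
\begin{equation}\label{eq:CS}
\mathcal D\ge\Bigl(1-\frac dp\Bigr)\bigl(|S|^2+|T|^2\bigr)\ge0 :
\end{equation}
the forced weight $1/p$ is smaller than the admissible weight $1/d$ exactly when $p>d$.

\begin{lemma}\label{lem:pointwise}
On $\Omega$,
\[
\mathcal D=|\nabla\Psi|^2-a|\nabla\rho|^2-\frac1pV^2\rho^2+2mb|\Phi|^2 .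
\]
\end{lemma}

\begin{proof}
Since $\alpha\cdot\nabla=iD_0$, the system \eqref{eq:system} reads $\alpha\cdot\nabla\Phi=iVX$, $\alpha\cdot\nabla X=i(V-2m)\Phi$. With $\sum_j\alpha_j^2=d$ and \eqref{eq:pb},
\[
\alpha\cdot S=iVX-a(\alpha\cdot\xi)\Phi,\qquad \alpha\cdot T=i(V-pb)\Phi-a(\alpha\cdot\xi)X .
\]
Let $Z=(i\Phi,(\alpha\cdot\xi)X)$. Since $\alpha\cdot\xi$ is symmetric and $i$ is skew, $(iX,(\alpha\cdot\xi)\Phi)=(i(\alpha\cdot\xi)X,\Phi)=-Z$. Therefore
\begin{align*}
|\alpha\cdot S|^2&=V^2|X|^2+2aVZ+a^2|\xi|^2|\Phi|^2,\\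
|\alpha\cdot T|^2&=(V-pb)^2|\Phi|^2-2a(V-pb)Z+a^2|\xi|^2|X|^2,
\end{align*}
and, as $|\xi|^2\rho^2=|\nabla\rho|^2$,
\begin{equation}\label{eq:contracted}
|\alpha\cdot S|^2+|\alpha\cdot T|^2=V^2\rho^2+(p^2b^2-2pbV)|\Phi|^2+2apbZ+a^2|\nabla\rho|^2 .
\end{equation}
For the full squares, $S_j\perp T_j$ and $S_j+T_j=\partial_j\Psi-a\xi_j\Psi-ib\,\alpha_j\Phi$. From $(\Psi,\partial_j\Psi)=\rho\,\partial_j\rho$ we get $\sum_j|\partial_j\Psi-a\xi_j\Psi|^2=|\nabla\Psi|^2+(a^2-2a)|\nabla\rho|^2$. Since $\alpha_j\Phi\in E_-$,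
\[
\sum_j(\partial_j\Psi-a\xi_j\Psi,\,i\alpha_j\Phi)=(\alpha\cdot\nabla X-a(\alpha\cdot\xi)X,\,i\Phi)=(V-2m)|\Phi|^2-aZ .
\]
Hence
\begin{equation}\label{eq:full}
|S|^2+|T|^2=|\nabla\Psi|^2+(a^2-2a)|\nabla\rho|^2-2b(V-2m)|\Phi|^2+2abZ+db^2|\Phi|^2 .
\end{equation}
Subtract $\frac1p$ times \eqref{eq:contracted} from \eqref{eq:full}. The terms in $Z$ cancel, and so do those in $V|\Phi|^2$, with coefficients $-2b$ and $+2b$. The coefficient of $|\Phi|^2$ is $4mb-(p-d)b^2=2mb$, and that of $|\nabla\rho|^2$ is $a^2(1-\frac1p)-2a=-a$.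
\end{proof}

\begin{proposition}\label{prop:negative}
Let $\Psi\ne0$ solve \eqref{eq:crit} and let $e\in E_+$, $|e|=1$. Then $v=V^{p/2}$ is in $H^1$, and
\begin{equation}\label{eq:key}
Q(V,ve)=a^2\int_\Omega|\nabla\rho|^2+2mI-\int V^2\rho^2=-\frac p{p-1}\int_\Omega\mathcal D\le0,
\end{equation}
all integrals being finite.
\end{proposition}

\begin{proof}
Since $a>1$, $v=|\Psi|^a$ is $C^1$, with $\nabla v=a\rho^{a-1}\nabla\rho$ on $\Omega$ and $\nabla v=0$ elsewhere. By \eqref{eq:exponents}, $|\nabla v|^2=a^2V|\nabla\rho|^2$ on $\Omega$, and $|\nabla\rho|\le|\nabla\Psi|\in L^2$. Also $v^2=V^p\in L^1$. So $v\in H^1$, and the first equality follows from $|D_0(ve)|=|\nabla v|$ and $Vv^2=V^{p+1}=V^2\rho^2$.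

Integrate Lemma~\ref{lem:pointwise} over $\Omega$. All terms are integrable by Lemma~\ref{lem:identities}, and $\nabla\Psi=0$ a.e.\ on $\{\Psi=0\}$, so $\int_\Omega|\nabla\Psi|^2$ is given by \eqref{eq:grad}:
\[
\int_\Omega\mathcal D=-a\int_\Omega|\nabla\rho|^2+\frac{p-1}p\int V^2\rho^2-4m\int V|\Phi|^2+(4m^2+2mb)\int|\Phi|^2 .
\]
By \eqref{eq:nehari}, $4m\int V|\Phi|^2=2mI+4m^2\int|\Phi|^2$, and by \eqref{eq:poho}, $2mb\int|\Phi|^2=\frac{b(p-d)}pI=\frac{2m}pI$. The last two terms thus add up to $-\frac{p-1}p\,2mI$. Since $a=\frac{p-1}pa^2$,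
\[
\int_\Omega\mathcal D=\frac{p-1}p\Bigl\{-a^2\int_\Omega|\nabla\rho|^2+\int V^2\rho^2-2mI\Bigr\}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:rigid}
If $Q(V,ve)=0$ in \eqref{eq:key}, then $V=U_y$ for some $y$ and $\Psi$ is of the form \eqref{eq:explicit}.
\end{proposition}

\begin{proof}
The function $\mathcal D\ge0$ is continuous on $\Omega$, so it vanishes, and \eqref{eq:CS} gives $S=T=0$ on $\Omega$. Let $\Omega_0$ be a connected component of $\Omega$, and put $\phi=\rho^{-a}\Phi$, $\chi=\rho^{-a}X$ on $\Omega_0$. Then $\partial_j\phi=0$ and $\partial_j\chi=ib\,\alpha_j\phi$, so $\phi=\varphi_0\in E_+$ is constant and $\chi=\chi_0+ib(\alpha\cdot x)\varphi_0$ with a constant $\chi_0$.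

\emph{$\Psi$ has no zeros.} By \eqref{eq:exponents}, $w:=1/V=\rho^{2-2a}=|\phi|^2+|\chi|^2$, which is a polynomial on $\Omega_0$ and thus bounded on bounded subsets. A boundary point of $\Omega_0$ would not lie in $\Omega$, so $V\to0$ and $w\to\infty$ there. Hence $\Omega_0$ has empty boundary, and $\Omega_0=\mathbb{R}^d$.

\emph{The constants.} If $\varphi_0=0$, then $V$ is a positive constant, which is not in $L^p$. So $\varphi_0\ne0$, the quadratic polynomial $w$ has leading part $b^2|\varphi_0|^2|x|^2$, and completing the square gives $\nabla w=2b^2|\varphi_0|^2(x-y)$ for some $y$. The relation $\alpha\cdot S=0$ says $iV\chi=a(\alpha\cdot\xi)\varphi_0$. As $\rho=w^{-(p-1)/2}$, we have $\xi=-\frac{p-1}2V\nabla w$, and so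
\[
i\chi=-\frac p2(\alpha\cdot\nabla w)\varphi_0=-pb^2|\varphi_0|^2\,\alpha\cdot(x-y)\,\varphi_0 .
\]
In particular $\chi(y)=0$, so $\chi=ib\,\alpha\cdot(x-y)\varphi_0$, that is, $i\chi=-b\,\alpha\cdot(x-y)\varphi_0$. Comparing the two expressions gives $pb|\varphi_0|^2=1$. Then $w=|\varphi_0|^2(1+b^2|x-y|^2)=1/U_y$, and $\Psi=\rho^a(\phi+\chi)$ is \eqref{eq:explicit}.
\end{proof}

\section{Classification, existence, and the critical norm}\label{sec:main}

\begin{proposition}\label{prop:forward}
Let $\Psi\ne0$ solve \eqref{eq:crit} and $V=|\Psi|^{2/(p-1)}$. Then $\|V\|_p\ge\nu_*$. If $\|V\|_p=\nu_*$, then $V=U_y$ for some $y$ and $\Psi$ is of the form \eqref{eq:explicit}.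
\end{proposition}

\begin{proof}
Let $e\in E_+$, $|e|=1$, and $v=V^{p/2}$. Suppose $\|V\|_p<\nu_*$ and let $t=\nu_*/\|V\|_p>1$. Proposition~\ref{prop:spectral} for $tV$ and Proposition~\ref{prop:negative} give
\[
0\le Q(tV,ve)=Q(V,ve)-\Bigl(1-\frac1t\Bigr)\int\frac{|\nabla v|^2}V-(t-1)\int V^{p+1}<0,
\]
which is absurd. If $\|V\|_p=\nu_*$, the same two propositions give $0\le Q(V,ve)\le0$, and Proposition~\ref{prop:rigid} applies.
\end{proof}

So far only (F1) and (F2) were used. They settle the classification and, applied to the explicit solutions, give $\nu_*\le\|U_0\|_p$. To see that the classified set is not empty, which gives the reverse inequality, we pass to the limit in the optimizers of (F3). Their norms are bounded, so Lemma~\ref{lem:regularity} provides compactness; the danger is that the limit is zero, and it is excluded by a lower bound on $\sup V$.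

\begin{proposition}\label{prop:existence}
There is a critical optimal potential.
\end{proposition}

\begin{proof}
Let $\nu_n\uparrow\nu_*$ and $\lambda_n=\Lambda_D(\nu_n,p)$. By (F2), $\lambda_n\to-m$, and we may assume $-m<\lambda_n<0$. Let $\Psi_n\in L^2\cap L^q$ and $V_n=|\Psi_n|^{2/(p-1)}$ be given by (F3). Since $\|\Psi_n\|_q^q=\nu_n^p\le\nu_*^p$, Lemma~\ref{lem:regularity} bounds $\Psi_n$ in $C^1(\mathbb{R}^d)$ uniformly in $n$. As $V_n$ is bounded, $D_0\Psi_n\in L^2$, so $\Psi_n\in H^1$ by \eqref{eq:plancherel}. From \eqref{eq:split},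
\[
\int(V_n-m+\lambda_n)|\Phi_n|^2=\int(\Phi_n,D_0X_n)=\int(D_0\Phi_n,X_n)=\int(V_n+m+\lambda_n)|X_n|^2 .
\]
If $\sup V_n<m-\lambda_n$, then $V_n-m+\lambda_n<0<V_n+m+\lambda_n$ everywhere, so both sides vanish and $\Phi_n=X_n=0$, which is false. Thus $\sup V_n\ge m-\lambda_n>m$, and after translating $\Psi_n$, which changes neither the equation nor the norms, $V_n(0)\ge m/2$.

By the Arzel\`a--Ascoli theorem, a subsequence converges locally uniformly to some $\Psi$. Then $|\Psi(0)|^{2/(p-1)}\ge m/2$, the equation passes to the limit in distributions and becomes \eqref{eq:crit}, and $\int|\Psi|^q\le\nu_*^p$ by Fatou's lemma. Proposition~\ref{prop:forward} gives the opposite inequality, so $|\Psi|^{2/(p-1)}$ is a critical optimal potential.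
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of Theorem~\ref{thm:B}(a),(b)]
By Propositions~\ref{prop:existence} and~\ref{prop:forward}, some $U_y$ is a critical optimal potential, so $\nu_*^p=\int U_y^p=\int U_0^p$. Writing $(1+|z|^2)^{-p}=\Gamma(p)^{-1}\int_0^\infty t^{p-1}e^{-t(1+|z|^2)}\,dt$ and using $\int e^{-t|z|^2}\,dz=(\pi/t)^{d/2}$,
\[
\nu_*^p=(pb)^p\,b^{-d}\int\frac{dz}{(1+|z|^2)^p}=p^p\,b^{p-d}\,\pi^{d/2}\,\frac{\Gamma(p-\frac d2)}{\Gamma(p)},
\]
which proves (b). By Proposition~\ref{prop:explicit}, every $\Psi$ in \eqref{eq:explicit} is a solution with $\int|\Psi|^q=\int U_0^p=\nu_*^p$. Together with Proposition~\ref{prop:forward}, this is (a) and Theorem~\ref{thm:A}.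
\end{proof}

\section{Equality in the spectral inequality}\label{sec:equality}

The inequality in Theorem~\ref{thm:B}(c) is Proposition~\ref{prop:spectral}. The stated pairs give equality: if $|\varphi_0|^2=1/(pb)$, then $U_y^{p/2}\varphi_0$ is the upper component $\Phi$ of the solution \eqref{eq:explicit}, and $Q(U_y,\Phi)=0$ by \eqref{eq:nehari}; other $\varphi_0$ follow because $Q$ is quadratic in $\varphi$.

Conversely, let $\|V\|_p\le\nu_*$, $\varphi\ne0$ and $Q(V,\varphi)=0$. The pair $(V,\varphi)$ minimizes $Q$ under the constraint on the norm, and we show that its Euler--Lagrange equations, in $V$ and in $\varphi$, are the relation $|\Psi|^2=V^{p-1}$ and the system \eqref{eq:system}. The only obstacle is the singularity of $1/V$: we do not yet know that $V$ is bounded below on compact sets.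

Put $f=|D_0\varphi|^2$. Then $\int f/V<\infty$ and $f=0$ a.e.\ on $\{V=0\}$. Define $X=D_0\varphi/V$ on $\{V>0\}$ and $X=0$ on $\{V=0\}$, and $h=|X|^2+|\varphi|^2$. Thus
\begin{equation}\label{eq:Xdef}
D_0\varphi=VX,\qquad f=V^2|X|^2,\qquad \int hV=\int\frac fV+\int V|\varphi|^2<\infty .
\end{equation}
From $Q(V,\varphi)=0$ we get $\int V|\varphi|^2\ge2m\int|\varphi|^2>0$. If $\|V\|_p<\nu_*$, then $t=\nu_*/\|V\|_p>1$ gives $Q(tV,\varphi)<Q(V,\varphi)=0$, against Proposition~\ref{prop:spectral}. So $\|V\|_p=\nu_*$.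

\subsection*{Step 1: variation of $V$ gives $h=\mu V^{p-1}$ with a constant $\mu>0$}
We vary along segments, which stay in the constraint set by convexity and keep $f/V_t$ integrable. Let $0\le\widetilde V\in L^p$, $\|\widetilde V\|_p\le\nu_*$, and $V_t=(1-t)V+t\widetilde V$ with $0<t\le\frac12$. Then $\|V_t\|_p\le\nu_*$ and $f/V_t\le2f/V$, so $0\le Q(V_t,\varphi)<\infty$. Since $\frac1{V_t}-\frac1V=t\frac{V-\widetilde V}{VV_t}$ on $\{V>0\}$, the inequality $\frac1t[Q(V_t,\varphi)-Q(V,\varphi)]\ge0$ reads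
\[
\int_{\widetilde V>V>0}f\,\frac{\widetilde V-V}{VV_t}\le\int_{\widetilde V\le V,\ V>0}f\,\frac{V-\widetilde V}{VV_t}+\int(V-\widetilde V)|\varphi|^2 .
\]
Let $t\downarrow0$. On the left $V_t$ decreases to $V$, so monotone convergence applies; in the first integral on the right the integrand is at most $2f/V$, so dominated convergence applies. In the limit, with $f/V^2=|X|^2$,
\[
\int_{\widetilde V>V}|X|^2(\widetilde V-V)\le\int_{\widetilde V\le V}|X|^2(V-\widetilde V)+\int(V-\widetilde V)|\varphi|^2 .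
\]
Adding the finite quantities $\int_{\widetilde V>V}|X|^2V$, $\int_{\widetilde V\le V}|X|^2\widetilde V$ and $\int\widetilde V|\varphi|^2$ to both sides gives $\int h\widetilde V\le\int hV$. The supremum of the left side over all $\widetilde V$ is $\nu_*\|h\|_{p'}$ with $p'=\frac p{p-1}$, so $h\in L^{p'}$ and
\[
\nu_*\|h\|_{p'}\le\int hV\le\|h\|_{p'}\|V\|_p=\nu_*\|h\|_{p'} .
\]
Equality in H\"older's inequality with $V\ne0$ means that $h^{p'}$ is a constant multiple of $V^p$, that is, $h=\mu V^{p-1}$; and $\mu>0$ because $h\ge|\varphi|^2\not\equiv0$. In particular $|X|^q\le CV^p$, so $X\in L^q\subset L^2_{\mathrm{loc}}$.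

\subsection*{Step 2: variation of $\varphi$ gives $D_0X+2m\varphi=V\varphi$}
Let $\theta\in C_c^\infty(\mathbb{R}^d,E_+)$. The number $Q(V,\varphi+\epsilon\theta)$ may be infinite, since $|D_0\theta|^2/V$ need not be integrable. We therefore lift $V$ on the support of $\theta$ by an amount $t$ and renormalize. The lift must be large enough that $\epsilon^2/t=o(\epsilon)$. By Step~1 it costs nothing to first order in $t$, so it may be taken much larger than $|\epsilon|$, provided the remainder is $o(\epsilon)$.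

Fix $0\le\eta\in C_c^\infty$ with $\eta=1$ on $\operatorname{supp}\theta$, let $\kappa=\min(1,p-1)$ and $\frac1{1+\kappa}<s<1$, and for small real $\epsilon\ne0$ put
\[
t=|\epsilon|^s,\qquad c=\frac{\nu_*}{\|V+t\eta\|_p},\qquad V_\epsilon=c\,(V+t\eta).
\]
Then $\|V_\epsilon\|_p=\nu_*$, and $t^{1+\kappa}$, $t^2$, $\epsilon t$, $\epsilon^2/t$ are all $o(\epsilon)$.

\emph{The constant $c$.} For $x,y\ge0$,
\[
0\le(x+y)^p-x^p-px^{p-1}y=p\int_0^y\bigl[(x+u)^{p-1}-x^{p-1}\bigr]du .
\]
The bracket is at most $u^{p-1}$ if $1<p\le2$, by subadditivity, and at most $(p-1)u(x+u)^{p-2}$ if $p\ge2$, by the mean value theorem. So the remainder is at most $y^p$, respectively $C(x^{p-2}y^2+y^p)$. As $\int V^{p-2}\eta^2<\infty$ for $p\ge2$, we get $\|V+t\eta\|_p^p=\nu_*^p+pt\int V^{p-1}\eta+O(t^{1+\kappa})$, and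
\[
c=1-\delta t+o(\epsilon),\qquad \frac1c=1+\delta t+o(\epsilon),\qquad \delta=\nu_*^{-p}\int V^{p-1}\eta .
\]

\emph{The kinetic term.} On $\{V>0\}$, $\frac{V^2}{V+t\eta}=V-t\eta+\frac{t^2\eta^2}{V+t\eta}$, so by \eqref{eq:Xdef} and $|X|^2\le\mu V^{p-1}$,
\[
\int\frac f{V+t\eta}=\int V|X|^2-t\int\eta|X|^2+R,\qquad0\le R\le\mu\int_{V>0}\frac{V^{p-1}t^2\eta^2}{V+t\eta}.
\]
The last integrand is at most $t^2\eta^2V^{p-2}$ if $p\ge2$. If $p<2$, it vanishes where $\eta=0$ and is at most $(V+t\eta)^{p-2}t^2\eta^2\le(t\eta)^p$ elsewhere. So $R=O(t^{1+\kappa})=o(\epsilon)$. On $\operatorname{supp}\theta$ the denominator is $V+t\ge t$. Hence $\epsilon^2\int|D_0\theta|^2/(V+t\eta)\le C\epsilon^2/t=o(\epsilon)$, and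
\[
\int\frac{(D_0\varphi,D_0\theta)}{V+t\eta}=\int\frac V{V+t}\,(X,D_0\theta)\to\int(X,D_0\theta)
\]
by dominated convergence, because $X\in L^2_{\mathrm{loc}}$ and $X=0$ on $\{V=0\}$.

\emph{Collecting terms.} The three integrals in $Q(V_\epsilon,\varphi+\epsilon\theta)$ are, up to $o(\epsilon)$,
\begin{align*}
\frac1c\int\frac{|D_0\varphi+\epsilon D_0\theta|^2}{V+t\eta}&:\quad\int V|X|^2+t\Bigl(\delta\int V|X|^2-\int\eta|X|^2\Bigr)+2\epsilon\int(X,D_0\theta),\\
2m\int|\varphi+\epsilon\theta|^2&:\quad2m\int|\varphi|^2+4m\epsilon\int(\varphi,\theta),\\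
-c\int(V+t\eta)|\varphi+\epsilon\theta|^2&:\quad-\int V|\varphi|^2+t\Bigl(\delta\int V|\varphi|^2-\int\eta|\varphi|^2\Bigr)-2\epsilon\int V(\varphi,\theta).
\end{align*}
The terms of order zero add up to $Q(V,\varphi)=0$. By Step~1 the coefficient of $t$ is
\[
\delta\int Vh-\int\eta h=\mu\Bigl(\delta\,\nu_*^p-\int V^{p-1}\eta\Bigr)=0 .
\]
Proposition~\ref{prop:spectral} now gives, for both signs of $\epsilon$,
\[
0\le Q(V_\epsilon,\varphi+\epsilon\theta)=2\epsilon\Bigl\{\int(X,D_0\theta)+\int(2m-V)(\varphi,\theta)\Bigr\}+o(\epsilon).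
\]
So the braces vanish for every $\theta$, and replacing $\theta$ by $i\theta$ gives the same for the imaginary parts. This is $D_0X+2m\varphi=V\varphi$ in distributions.

\subsection*{Conclusion}
Let $\Psi=\mu^{-1/2}(\varphi+X)\ne0$. By Step~1, $|\Psi|^2=V^{p-1}$ and $\int|\Psi|^q=\int V^p=\nu_*^p$. By \eqref{eq:Xdef} and Step~2, $\Psi$ satisfies \eqref{eq:system}. Theorem~\ref{thm:A} gives $V=U_y$ and $\varphi=\mu^{1/2}P_+\Psi=U_y^{p/2}\,\mu^{1/2}\varphi_0$, with $\mu^{1/2}\varphi_0$ a nonzero constant in $E_+$. This completes the proof of Theorem~\ref{thm:B}(c). \qed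

\begin{thebibliography}{9}
\bibitem{OWR}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4075/\allowbreak OWR\_2023\_39.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y},
doi:10.4171/owr/2023/39.
\end{thebibliography}
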